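# One bright spot per line: direct light from a convex planar emitter

## 1. A disk lamp over a floor

Let a round lamp of radius $R$ hang horizontally at height $h>0$ over an infinite floor and shine downward. Take a floor point $x$ at horizontal distance $d$ from the point under the center. A small piece $dA_y$ of the lamp, at distance $\ell=\|x-y\|$, sends to $x$ an amount of light proportional to
$$\frac{\cos\theta_x\cos\theta_y}{\pi\,\ell^2}\,dA_y ,$$
where $\theta_x$ is the angle at the floor between the vertical and the direction to $y$, and $\theta_y$ is the angle at the lamp between the downward vertical and the direction to $x$. Both cosines equal $h/\ell$. In polar coordinates $(r,\theta)$ on the lamp, $\ell^2=d^2+r^2+h^2-2dr\cos\theta$, so the total is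
$$\Phi(d)=\frac{h^2}{\pi}\int_0^R\!\int_0^{2\pi}\frac{r\,d\theta\,dr}{(A-B\cos\theta)^2},\qquad A=d^2+r^2+h^2,\quad B=2dr .$$
Here $A-B=(d-r)^2+h^2>0$. Differentiating the standard integral $\int_0^{2\pi}\frac{d\theta}{A-B\cos\theta}=2\pi(A^2-B^2)^{-1/2}$ in $A$ gives $\int_0^{2\pi}\frac{d\theta}{(A-B\cos\theta)^2}=2\pi A\,(A^2-B^2)^{-3/2}$. With $\xi=r^2$,
$$\Phi(d)=h^2\int_0^{R^2}\frac{\xi+d^2+h^2}{q(\xi)^{3/2}}\,d\xi,\qquad q(\xi)=(\xi+d^2+h^2)^2-4d^2\xi .$$
An antiderivative of the whole integrand, factor $h^2$ included, is $G(\xi)=\frac12\Big(1-\frac{d^2+h^2-\xi}{\sqrt{q(\xi)}}\Big)$. Indeed $\frac12q'(\xi)=\xi+h^2-d^2$, so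
$$G'(\xi)=\frac{q(\xi)+(d^2+h^2-\xi)(\xi+h^2-d^2)}{2\,q(\xi)^{3/2}}=\frac{2h^2(\xi+d^2+h^2)}{2\,q(\xi)^{3/2}} ,$$
because $q=\xi^2+2(h^2-d^2)\xi+(d^2+h^2)^2$ and the product in the numerator is $2d^2\xi+h^4-d^4-\xi^2$. Since $q(0)=(d^2+h^2)^2$, we have $G(0)=0$. Finally $q(R^2)=(d^2+h^2-R^2)^2+4R^2h^2$, so
$$\Phi(d)=\frac12\Big(1-\frac{N}{\sqrt{N^2+4R^2h^2}}\Big),\qquad N=d^2+h^2-R^2. \tag{1}$$

The function $N\mapsto N/\sqrt{N^2+4R^2h^2}$ is strictly increasing, so $\Phi$ strictly decreases in $d$. Now walk along any straight line on the floor. The squared distance $d^2$ is $d_0^2+t^2$ in terms of arc length $t$ measured from the closest point. So the brightness rises, reaches one maximum at $t=0$, and falls.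

Now hang two disks with $R=h=1$, centered over $(\pm2,0)$. By (1) each contributes $\Phi(d)=\frac12\big(1-d^2/\sqrt{d^4+4}\big)$. Under each center the total exceeds $\Phi(0)=\frac12$, while at the midpoint it is $2\Phi(2)=1-2/\sqrt5\approx0.106$. The total tends to $0$ far away, so the line through the two centers carries at least two local maxima. The union of two disks is not convex.

So the question is: if the lamp is a convex planar region of any shape, tilted in any way, does every line on the floor see exactly one maximum? Tilting matters because the factor $\cos\theta_y$ is then no longer tied to $\cos\theta_x$, and because part of the floor lies behind the lamp.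

## 2. Conjecture U2 and two affine functions

Let the **emitter** $E$ be a compact planar convex region of positive area, with constant radiosity $B_E>0$. Let the **receiver** be an infinite plane $P$. We assume that $E$ is disjoint from $P$, that it lies strictly on one side of $P$, and that there are no occluders between them. The unit normal $n_P$ points into the half-space containing $E$. The unit normal $n_E$ of $E$, on the emitting side, is chosen so that the emitting side faces at least part of $P$, that is, so that the function $B$ below is not identically zero on $P$.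

**Definition (form factor and radiosity).** For $x\in P$,
$$B(x)=\rho\,B_E\,F(x),\qquad F(x)=\frac1\pi\int_E\frac{\cos^+\theta_x\cos^+\theta_y}{\|x-y\|^2}\,dA_y ,$$
where $\rho>0$ is the constant reflectance of the receiver, $\theta_x$ is the angle between $y-x$ and $n_P$, $\theta_y$ is the angle between $x-y$ and $n_E$, and $\cos^+=\max(\cos,0)$. The number $F(x)$ is the point-to-area form factor from $x$ to $E$. For the disk, (1) is $F$; directly below the center it equals $R^2/(R^2+h^2)$.

**Conjecture U2.** *Radiosity on any line on the receiver has only one maximum.* That is, for every line $L\subset P$ along which $B$ is not identically zero, $B|_L$ has exactly one local maximum among the points of $L$ where $B>0$.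

This is one of the conjectures of Drettakis, as quoted in "An exhaustive error-bounding algorithm for hierarchical radiosity" (https://hal.inria.fr/inria-00098630/file/HS98.pdf). A local maximum is a point where the value is at least as large as at all nearby points, so a flat piece of the graph could contain many of them.

Now we remove the cosines. Let $Q$ be the plane of $E$. Put
$$h(y)=n_P\cdot(y-x)\ \ (\text{any }x\in P),\qquad g(x)=n_E\cdot(x-y)\ \ (\text{any }y\in E).$$
The first is the height of $y$ above $P$ and does not depend on $x$. The second is the signed distance from $x$ to $Q$ and does not depend on $y$, because $E\subset Q$. This is where planarity of the emitter enters. Both functions are affine. By compactness $h\ge h_0>0$ on $E$. Since $\cos\theta_x=h(y)/\|x-y\|$ and $\cos\theta_y=g(x)/\|x-y\|$,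
$$F(x)=\frac{g^+(x)}\pi\int_E\frac{h(y)}{\|x-y\|^4}\,dA_y\qquad(x\in P). \tag{2}$$
We have $\|x-y\|\ge h_0$ here, so $F$ is continuous. The integral is positive, hence
$$\{B>0\}=H:=\{x\in P:\ g(x)>0\},$$
which is nonempty by the choice of $n_E$. If $Q\parallel P$, then $g$ is constant on $P$ and $H=P$; otherwise $g|_P$ is a nonconstant affine function and $H$ is an open half-plane. For a lamp on a wall $Q=\{x_1=0\}$ with $n_E=(1,0,0)$ and floor $P=\{x_3=0\}$, we get $g(x)=x_1$, and $H=\{x_1>0\}$ is the floor in front of the wall.

**Theorem 1 (U2 is true).** Let $L\subset P$ be a line on which $B\not\equiv0$. Then $L\cap H$ is an open interval, and there is $x^*\in L\cap H$ such that $B$ is strictly increasing along $L\cap H$ before $x^*$ and strictly decreasing after it. So $B|_L$ has exactly one local maximum among points with $B>0$. Consequently $B(x_\lambda)>\min(B(x_0),B(x_1))$ whenever $x_0\ne x_1$ in $H$, $0<\lambda<1$, $x_\lambda=(1-\lambda)x_0+\lambda x_1$; and $B$ has exactly one local maximum on $H$.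

**Definition (quasi-concavity).** A function $\varphi$ on a convex set is quasi-concave if $\varphi((1-\lambda)x_0+\lambda x_1)\ge\min(\varphi(x_0),\varphi(x_1))$ for all $x_0,x_1$ and $0<\lambda<1$. For example, $1/(1+t^2)$ is quasi-concave on $\mathbb R$ though not concave. The function $\max(0,1-|t|)$ is also quasi-concave on $\mathbb R$, but every point with $|t|>1$ is a local maximum in the weak sense above. So quasi-concavity does not by itself give a unique local maximum, and a separate argument must exclude flat pieces.

If $\varphi>0$ and $\varphi^{-q}$ is convex for some $q>0$, then $\varphi$ is quasi-concave, since $\varphi^{-q}$ at $x_\lambda$ is at most the larger of its two end values. For $1/(1+t^2)$ and $q=\frac12$, the convex function is $\sqrt{1+t^2}$.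

## 3. Unimodal patches do not add up

The emitter is a sum of small patches, so try a single patch first. Take the wall lamp with a patch at $y=(0,0,1)$. Up to the patch area its contribution at $x=(u,w,0)$, $u>0$, is $\frac{u}{\pi(u^2+w^2+1)^2}$. On a line $u=\text{const}$ this has one maximum, at $w=0$. On a line $w=mu+k$ put $a(u)=u^2+(mu+k)^2+1$. The derivative of $u\,a^{-2}$ is $a^{-3}(a-2ua')$, and
$$a-2ua'=-3(1+m^2)u^2-2mku+k^2+1 .$$
This is a concave quadratic, positive at $u=0$, so on $u>0$ it changes sign exactly once, from plus to minus. Every line sees one maximum.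

The sensible next move is to add up the patches. It fails, because the peaks sit in different places: for a patch at $(0,s,z)$ the contribution is $\frac{zu}{\pi(u^2+(w-s)^2+z^2)^2}$, whose maximum over the floor is at $w=s$, $u=z/\sqrt3$. A sum of quasi-concave functions with different peaks need not be quasi-concave: by (1), each of the two disks of Section 1 is unimodal along every line, and their sum is not. An argument that studies each $y$ separately as a function of $x$ therefore cannot see the difference between one convex lamp and two disks.

One can instead try the classical tool for integrals with a parameter, the Prékopa–Leindler inequality: if a function is log-concave jointly in $(x,y)$, its integral over $y$ is log-concave in $x$. Its conclusion is false already for the disk. With $R=h=1$, (1) gives $d^4\Phi(d)\to1$ as $d\to\infty$. But if $\log\Phi$ were concave along a line through the point under the center, then, being concave and tending to $-\infty$, it would lie below a line of negative slope for large $d$, and $\Phi$ would decay exponentially. Log-concavity is too strong; something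 weaker has to be carried through the integral.

What survives is the joint viewpoint. To compare $x_\lambda$ with $x_0$ and $x_1$, pair a patch $y_0$ seen from $x_0$ with a patch $y_1$ seen from $x_1$, and compare both with the patch $(1-\lambda)y_0+\lambda y_1$ seen from $x_\lambda$. That patch exists because $E$ is convex.

Which power of the integrand $f(x,y)=g(x)h(y)\|x-y\|^{-4}$ should be jointly convex? If $Q$ and $P$ meet, put the origin on their common line. Then $g$ and $h$ are linear and $f(\mu x,\mu y)=\mu^{-2}f(x,y)$, so $f^{-q}$ varies along a ray like $\mu^{2q}$, which is strictly concave when $q<\frac12$. So $q=\frac12$ is the smallest exponent with any hope. On the other side, the classical Borell–Brascamp–Lieb inequality in dimension $n$ treats integrands with $f^{-q}$ jointly convex for $0<q\le1/n$, and at the borderline $q=1/n$ its conclusion is exactly quasi-concavity of the integral. In the plane the borderline is $q=\frac12$. The two requirements meet, and we prove both halves from scratch.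

## 4. Joint convexity of $\|x-y\|^2/\sqrt{g\kappa}$

**Lemma 1.** Let $D\subset\mathbb R^3$ be convex, let $g>0$ be concave on $D$, let $\kappa>0$ be concave on $D\times E$, and assume $D\cap E=\emptyset$. Put $f(x,y)=g(x)\kappa(x,y)\|x-y\|^{-4}$. Then $f^{-1/2}$ is convex on $D\times E$.

*Proof.* Let $(x_i,y_i)\in D\times E$ for $i=0,1$, and let a subscript $\lambda$ denote the convex combination with weights $1-\lambda,\lambda$, or the value of a function there. Put $v_i=x_i-y_i$, which is nonzero since $D\cap E=\emptyset$, and $t=\sqrt{g\kappa}$. Then $f^{-1/2}=\|v\|^2/t$, and $v_\lambda=(1-\lambda)v_0+\lambda v_1$.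

**Step 1: the denominator is concave.** By concavity of $g$ and $\kappa$, and then by Cauchy–Schwarz,
$$t_\lambda\ge\sqrt{\big((1-\lambda)g_0+\lambda g_1\big)\big((1-\lambda)\kappa_0+\lambda\kappa_1\big)}\ge(1-\lambda)\sqrt{g_0\kappa_0}+\lambda\sqrt{g_1\kappa_1}=(1-\lambda)t_0+\lambda t_1 .$$

**Step 2: the quotient is convex.** We bound the numerator so that the denominator of Step 1 can be divided out. By the triangle inequality and Cauchy–Schwarz,
$$\|v_\lambda\|^2\le\Big((1-\lambda)\sqrt{t_0}\,\frac{\|v_0\|}{\sqrt{t_0}}+\lambda\sqrt{t_1}\,\frac{\|v_1\|}{\sqrt{t_1}}\Big)^2\le\big((1-\lambda)t_0+\lambda t_1\big)\Big((1-\lambda)\frac{\|v_0\|^2}{t_0}+\lambda\frac{\|v_1\|^2}{t_1}\Big).$$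
Divide by $t_\lambda\ge(1-\lambda)t_0+\lambda t_1$ to get
$$f_\lambda^{-1/2}=\frac{\|v_\lambda\|^2}{t_\lambda}\le(1-\lambda)f_0^{-1/2}+\lambda f_1^{-1/2}.\qquad\square$$

## 5. Carrying convexity through the integral by transport of mass

Here is the mechanism on an interval, where the borderline exponent is $q=1$. Let $f_0,f_1,f_\lambda>0$ be continuous on $[a,b]$, with integrals $I_0\le I_1$ and $I_\lambda$, and suppose $f_\lambda((1-\lambda)y_0+\lambda y_1)^{-1}\le(1-\lambda)f_0(y_0)^{-1}+\lambda f_1(y_1)^{-1}$ for all $y_0,y_1$. Define $\tau$ by matching mass fractions: $\frac1{I_1}\int_a^{\tau(s)}f_1=\frac1{I_0}\int_a^sf_0$. Then $\tau'(s)=\frac{I_1}{I_0}\cdot\frac{f_0(s)}{f_1(\tau(s))}\ge\beta/\alpha$, where $\alpha=f_0(s)^{-1}$ and $\beta=f_1(\tau(s))^{-1}$. Substitute $u(s)=(1-\lambda)s+\lambda\tau(s)$ in $I_\lambda$: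
$$f_\lambda(u)\,u'\ge\frac{1-\lambda+\lambda\tau'}{(1-\lambda)\alpha+\lambda\beta}\ge\frac{\alpha^{-1}\big((1-\lambda)\alpha+\lambda\beta\big)}{(1-\lambda)\alpha+\lambda\beta}=f_0(s),$$
so $I_\lambda\ge I_0=\min(I_0,I_1)$. The Jacobian cancels the loss in the hypothesis. In the plane we match mass first between vertical slices and then inside slices. The Jacobian is then a product of two factors, so it can cancel a square, which changes $q=1$ to $q=\frac12$.

**Lemma 2 (two cases of the Borell–Brascamp–Lieb inequality in the plane).** Let $E\subset\mathbb R^2$ be compact and convex with positive area, let $0<\lambda<1$, and let $f_0,f_1,f_\lambda:E\to(0,\infty)$ be continuous with integrals $I_0,I_1,I_\lambda$. Suppose that for some $q\in\{\frac12,\frac14\}$ and all $y_0,y_1\in E$,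
$$f_\lambda\big((1-\lambda)y_0+\lambda y_1\big)^{-q}\le(1-\lambda)f_0(y_0)^{-q}+\lambda f_1(y_1)^{-q}. \tag{3}$$
If $q=\frac12$, then $I_\lambda\ge\min(I_0,I_1)$. If $q=\frac14$, then $I_\lambda^{-1/2}\le(1-\lambda)I_0^{-1/2}+\lambda I_1^{-1/2}$.

*Proof.* If $q=\frac12$ we may assume $I_0\le I_1$; otherwise exchange the indices $0$ and $1$ and replace $\lambda$ by $1-\lambda$, which changes neither (3) nor the claim. Put $c=(I_1/I_0)^{1/2}$.

**Step 1: slice the emitter.** This step sets up masses of slices that depend continuously on the slice. The projection of $E$ to the first axis is a compact interval $[a,b]$, and the vertical slices are compact intervals, so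
$$E=\{(s,t):a\le s\le b,\ p(s)\le t\le r(s)\},$$
where $p$ is convex and $r$ is concave, by convexity of $E$. Both are therefore continuous on $(a,b)$. Positive area gives $a<b$. Also $p<r$ on $(a,b)$: the function $r-p$ is concave and nonnegative, so if it vanished at an interior point it would vanish on all of $[a,b]$, and $E$ would have area zero. For $i\in\{0,1,\lambda\}$ put
$$m_i(s)=\int_{p(s)}^{r(s)}f_i(s,t)\,dt=(r(s)-p(s))\int_0^1f_i\big(s,\,p(s)+\vartheta(r(s)-p(s))\big)\,d\vartheta .$$
The last expression shows that $m_i$ is positive and continuous on $(a,b)$, since $f_i$ is bounded and continuous. By Fubini, $\int_a^bm_i=I_i$.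

**Step 2: match slices, then points within slices.** This step builds the substitution. For $i=0,1$ the function $M_i(s)=I_i^{-1}\int_a^sm_i$ is a $C^1$ bijection $(a,b)\to(0,1)$ with positive derivative. So $\tau=M_1^{-1}\circ M_0$ is a $C^1$ increasing bijection of $(a,b)$. Differentiating $M_1(\tau(s))=M_0(s)$,
$$\tau'(s)=\frac{m_0(s)}{I_0}\cdot\frac{I_1}{m_1(\tau(s))} .$$
Now fix $s$, and define $\sigma_s:[p(s),r(s)]\to[p(\tau(s)),r(\tau(s))]$ by
$$\frac1{m_1(\tau(s))}\int_{p(\tau(s))}^{\sigma_s(t)}f_1(\tau(s),\cdot)=\frac1{m_0(s)}\int_{p(s)}^tf_0(s,\cdot) .$$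
For the same reason it is a $C^1$ increasing bijection, and
$$\sigma_s'(t)=\frac{f_0(s,t)}{m_0(s)}\cdot\frac{m_1(\tau(s))}{f_1(\tau(s),\sigma_s(t))} .$$
The slice masses cancel in the product:
$$\tau'(s)\,\sigma_s'(t)=c^2\,\frac{f_0(s,t)}{f_1(\tau(s),\sigma_s(t))}. \tag{4}$$

**Step 3: interpolate and change variables.** This step bounds $m_\lambda$ from below by an integral over the slice at $s$. Let
$$u(s)=(1-\lambda)s+\lambda\tau(s),\qquad v_s(t)=(1-\lambda)t+\lambda\sigma_s(t).$$
Then $u$ is a $C^1$ increasing bijection of $(a,b)$, because $\tau$ is. The point $(u(s),v_s(t))$ equals $(1-\lambda)(s,t)+\lambda(\tau(s),\sigma_s(t))$, a convex combination of two points of $E$, so it lies in $E$. Hence $v_s$ maps $[p(s),r(s)]$ injectively into the slice of $E$ over $u(s)$. Since $f_\lambda>0$, restricting the integral $m_\lambda(u(s))$ to the image of $v_s$, changing variables and multiplying by $u'(s)>0$ give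
$$m_\lambda(u(s))\,u'(s)\ge\int_{p(s)}^{r(s)}f_\lambda(u(s),v_s(t))\,v_s'(t)\,u'(s)\,dt. \tag{5}$$

**Step 4: bound the Jacobian.** The factor $v_s'u'$ must be expressed through the product in (4), the only combination we control. Since $\sigma_s'+\tau'\ge2\sqrt{\sigma_s'\tau'}$,
$$v_s'\,u'=(1-\lambda+\lambda\sigma_s')(1-\lambda+\lambda\tau')\ge\big(1-\lambda+\lambda\sqrt{\sigma_s'\tau'}\big)^2. \tag{6}$$

**Step 5: the case $q=\frac12$.** We show that the integrand in (5) is at least $f_0(s,t)$. Let $\alpha=f_0(s,t)^{-1/2}$ and $\beta=f_1(\tau(s),\sigma_s(t))^{-1/2}$. By (4) and $c\ge1$, $\sqrt{\sigma_s'\tau'}=c\beta/\alpha\ge\beta/\alpha$. By (3), $f_\lambda(u(s),v_s(t))\ge((1-\lambda)\alpha+\lambda\beta)^{-2}$. With (6), the integrand is at least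
$$\big((1-\lambda)\alpha+\lambda\beta\big)^{-2}\cdot\alpha^{-2}\big((1-\lambda)\alpha+\lambda\beta\big)^2=\alpha^{-2}=f_0(s,t).$$
So $m_\lambda(u(s))u'(s)\ge m_0(s)$. Integrating over $(a,b)$, where the left side integrates to $I_\lambda$ because $u$ is a bijection of $(a,b)$, gives $I_\lambda\ge I_0=\min(I_0,I_1)$.

**Step 6: the case $q=\frac14$.** The stronger hypothesis should leave a gain, which we keep track of through $c$. (No ordering of $I_0,I_1$ is assumed here.) Let $\alpha=f_0(s,t)^{-1/4}$ and $\beta=f_1(\tau(s),\sigma_s(t))^{-1/4}$. Now (4) gives $\sqrt{\sigma_s'\tau'}=c\beta^2/\alpha^2$. By Cauchy–Schwarz, writing $\lambda\beta=\sqrt{\lambda/c}\cdot\sqrt{\lambda c}\,\beta$,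
$$\big((1-\lambda)\alpha+\lambda\beta\big)^2\le\Big(1-\lambda+\frac\lambda c\Big)\big((1-\lambda)\alpha^2+\lambda c\beta^2\big).$$
By (3), $f_\lambda(u(s),v_s(t))\ge((1-\lambda)\alpha+\lambda\beta)^{-4}$, so the integrand in (5) is at least
$$\frac{\alpha^{-4}\big((1-\lambda)\alpha^2+\lambda c\beta^2\big)^2}{\big((1-\lambda)\alpha+\lambda\beta\big)^4}\ge\frac{f_0(s,t)}{(1-\lambda+\lambda/c)^2} .$$
Integrating in $t$ and then in $s$, $I_\lambda\ge I_0\big(1-\lambda+\lambda(I_0/I_1)^{1/2}\big)^{-2}$. Raising to the power $-\frac12$ gives $I_\lambda^{-1/2}\le(1-\lambda)I_0^{-1/2}+\lambda I_1^{-1/2}$. $\square$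

## 6. From quasi-concavity to exactly one maximum

*Proof of Theorem 1.*

**Step 1: $F$ is quasi-concave on $H$.** Apply Lemma 1 with $D=H$ and $\kappa(x,y)=h(y)$. Here $g$ is affine and positive on $H$, $h$ is affine and positive on $E$, and $H\subset P$ is disjoint from $E$. For $x_0,x_1\in H$, the functions $f_0=f(x_0,\cdot)$, $f_1=f(x_1,\cdot)$ and $f_\lambda=f(x_\lambda,\cdot)$ are continuous and positive on $E$, and convexity of $f^{-1/2}$ on $H\times E$ is exactly (3) with $q=\frac12$. By (2), $\pi F(x)=\int_Ef(x,y)\,dA_y$ on $H$. Lemma 2 gives $F(x_\lambda)\ge\min(F(x_0),F(x_1))$.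

**Step 2: on a line, $F$ is analytic and vanishes at both ends.** This excludes flat pieces, which quasi-concavity allows. Let $L=\{x(t)=x_0+t\omega\}$ with $\|\omega\|=1$ and $B|_L\not\equiv0$. The set $J=\{t:g(x(t))>0\}$ is nonempty, and since $g$ is affine along $L$, it is $\mathbb R$ or an open half-line. So $L\cap H$ is an open interval. Put $\phi(t)=F(x(t))>0$ on $J$.

For $y\in E$ let $q_y(t)=\|x_0-y\|^2+2t\,\omega\cdot(x_0-y)+t^2$, which is $\|x(t)-y\|^2\ge h_0^2$ for real $t$. Let $C=\max_{y\in E}\|x_0-y\|$. For $t_0\in J$ and complex $t$ with $|t-t_0|\le\varepsilon\le1$,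
$$|q_y(t)-q_y(t_0)|=|t-t_0|\,\big|2\omega\cdot(x_0-y)+t+t_0\big|\le\varepsilon\,(2C+2|t_0|+1).$$
Choose $\varepsilon$ so small that the right side is at most $h_0^2/2$. Then $|q_y(t)|\ge h_0^2/2$ on this disk for all $y\in E$ at once, so $\int_Eh(y)\,q_y(t)^{-2}\,dA_y$ is continuous there, and it is holomorphic by Fubini and Morera. Multiplying by the affine function $g(x(t))/\pi$ gives a holomorphic extension of $\phi$ near $t_0$. So $\phi$ is real-analytic on $J$.

At a finite endpoint of $J$, $g=0$ and $F$ is continuous, so $\phi\to0$. At an infinite end, $g(x(t))=O(|t|)$ and $\int_Eh\,\|x(t)-y\|^{-4}dA_y=O(|t|^{-4})$, so again $\phi\to0$.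

**Step 3: strict monotonicity on both sides of the peak.** Since $\phi$ is continuous and positive on $J$ and tends to $0$ at both ends, it attains its maximum at some $t^*\in J$, and it is not constant. By analyticity it is then constant on no nondegenerate subinterval, since otherwise the identity theorem would make it constant on $J$. If $t<t'\le t^*$ in $J$, quasi-concavity gives $\phi(t')\ge\min(\phi(t),\phi(t^*))=\phi(t)$. So $\phi$ is nondecreasing on $J\cap(-\infty,t^*]$, and it is strictly increasing there because two equal values would force a constant piece. Symmetrically it is strictly decreasing on $J\cap[t^*,\infty)$. No point other than $t^*$ can be a local maximum. Since $J$ is open and corresponds exactly to $L\cap\{B>0\}$, and $B=\rho B_EF$, the point $x^*=x(t^*)$ is as claimed, and Conjecture U2 is proved.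

**Step 4: statements on the whole of $H$.** For $x_0\ne x_1$ in $H$, the line through them meets $H$, and $B$ on it increases strictly and then decreases strictly. Such a function is, at a point strictly between two others, strictly larger than the smaller of the two values. This is $B(x_\lambda)>\min(B(x_0),B(x_1))$. Next, on $P$ the function $F$ is continuous, nonnegative, not identically zero, zero off $H$, and tends to $0$ at infinity (again it is $O(\|x\|\cdot\|x\|^{-4})$), so it has a maximum point, which lies in $H$. Two distinct local maxima in $H$ would give two local maxima on the line joining them, which is impossible. $\blacksquare$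

## 7. Five strengthenings and limits

**Theorem 2 (strengthenings and sharpness).**

* (a) *Three dimensions.* Fix a unit vector $n$, and let $D$ be the open convex set of $x\in\mathbb R^3$ with $g(x)>0$ and $n\cdot(y-x)>0$ for all $y\in E$. Then $x\mapsto\frac1\pi\int_E\frac{g(x)\,n\cdot(y-x)}{\|x-y\|^4}\,dA_y$ is quasi-concave on $D$.
* (b) *Non-uniform emitter.* Theorem 1 remains true if $B_E$ is replaced by a continuous function $b(y)>0$ on $E$ such that $h\,b$ is concave on $E$.
* (c) *Parallel case.* If $Q\parallel P$, then $F^{-1/2}$ is convex on $P$. The exponent is sharp: for every $0<s<1/2$ there is a compact convex $E$ parallel to $P$ with $F^{-s}$ not convex.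
* (d) *Non-parallel case.* Quasi-concavity cannot be improved to any finite power concavity: for every dihedral angle $\varphi\in(0,\pi)$ and every $s>0$ there is an admissible $E$ with $F^{-s}$ not convex on $H$.
* (e) *Converse.* Let $E\subset Q$ be compact and nonempty with $E=\overline{\operatorname{int}E}$, not assumed convex. Let $P_\delta$ be a plane parallel to $Q$ at distance $\delta$ on the emitting side. Then U2 holds for $(E,P_\delta)$ for all $\delta>0$ if and only if $E$ is convex. If it holds for some sequence $\delta_j\to0$, then $E$ is already convex.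

Parts (a) and (b) reuse Section 6 with a different $\kappa$.

*Proof of (a).* The set $D$ is an intersection of half-spaces, hence convex. It is open, because by compactness the second condition reads $n\cdot x<\min_{y\in E}n\cdot y$. It is disjoint from $E$, because $g>0$ on $D$ while $g=0$ on $Q$. The function $\kappa(x,y)=n\cdot(y-x)$ is affine and positive on $D\times E$. Lemma 1, and then Lemma 2 with $q=\frac12$ in the plane $Q$, give the claim exactly as in Step 1 of Section 6. $\square$

For a horizontal lamp at height $0$ shining down and $n=(0,0,1)$, we have $g(x)=n\cdot(y-x)=-x_3$, so $D=\{x_3<0\}$, and the function is the form factor to a horizontal receiver through $x$, for all depths at once.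

*Proof of (b).* Now $B(x)=\frac{\rho\,g^+(x)}\pi\int_Eh(y)b(y)\|x-y\|^{-4}dA_y$. Use $\kappa(x,y)=h(y)b(y)$ in Step 1. It is positive and concave on $H\times E$, and continuous on $E$. The rest of the proof used only that the weight is continuous and positive on $E$, hence bounded, so Steps 2–4 are unchanged. $\square$

The function $b=1/h$ is an instance, since then $h\,b=1$.

## 8. Parallel planes: the exponent $\tfrac12$ and a half-plane lamp

*Proof of (c), convexity.* Let $Q\parallel P$ at distance $h$. Then $g=h$ is constant, and $F(x)=\int_Ef(x,y)\,dA_y$ with $f(x,y)=\frac{h^2}{\pi\|x-y\|^4}$. So $f^{-1/4}$ is a constant times $\|x-y\|$, the norm of a function that is affine in $(x,y)$, hence jointly convex. This is (3) with $q=\frac14$ for $f_i=f(x_i,\cdot)$, and Lemma 2 gives $F(x_\lambda)^{-1/2}\le(1-\lambda)F(x_0)^{-1/2}+\lambda F(x_1)^{-1/2}$.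

*Proof of (c), sharpness.* We look for a lamp whose brightness decays only like $u^{-2}$ in one direction, and a half-plane does this. Use coordinates $x=(u,w)$ on $P$ and let $E_j$ be the rectangle $[0,j]\times[-j,j]$ at height $h$, with form factor $F_j$. By monotone convergence, and with the substitution $s=u-y_1$, $F_j$ increases to
$$F_\infty(u,w)=\frac{h^2}\pi\int_{-\infty}^u\int_{\mathbb R}\frac{dw'\,ds}{(s^2+w'^2+h^2)^2}=\int_{-\infty}^u\frac{h^2\,ds}{2(s^2+h^2)^{3/2}}=\frac12\Big(1+\frac u{\sqrt{u^2+h^2}}\Big).$$
Here we used $\int_{\mathbb R}(w'^2+A^2)^{-2}dw'=\frac\pi{2A^3}$ and $\frac{d}{ds}\frac{s}{\sqrt{s^2+h^2}}=\frac{h^2}{(s^2+h^2)^{3/2}}$. As $u\to-\infty$, $\frac u{\sqrt{u^2+h^2}}=-\big(1+h^2/u^2\big)^{-1/2}=-1+\frac{h^2}{2u^2}+O(u^{-4})$, so $F_\infty\sim h^2/(4u^2)$.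

Let $0<s<\frac12$ and suppose $F_j^{-s}$ were convex for all $j$. Pointwise limits of convex functions are convex, so $\psi=F_\infty^{-s}$ would be convex in $u$. It tends to $+\infty$ as $u\to-\infty$, so there are $u_1<u_0$ with $\psi(u_1)>\psi(u_0)$, and convexity gives for $u<u_1$
$$\psi(u)\ge\psi(u_0)+\frac{\psi(u_1)-\psi(u_0)}{u_0-u_1}\,(u_0-u) ,$$
which is linear growth. But $\psi(u)\sim C|u|^{2s}$ with $2s<1$, a contradiction. So $F_j^{-s}$ fails to be convex for some $j$. $\square$

## 9. Tilted planes: a wedge lamp that is homogeneous of degree zero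

In the parallel case the factor $g$ is constant, and this allowed $q=\frac14$. For tilted planes the integral of $f$ over a cone has degree $-2+2=0$ under scaling, and a convex function of degree $0$ on a half-plane is very rigid.

*Proof of (d).* Let $Q$ meet $P$ in a line $L_0$ at dihedral angle $\varphi$. Take the origin on $L_0$, let $e_1$ be a unit vector along $L_0$, and let $e_2$ be the unit vector in $Q$ orthogonal to $e_1$ that points above $P$. Points of $Q$ are $y=\varsigma e_1+re_2$, with $h(y)=r\sin\varphi$. Fix either choice of $n_E$, and let $H$ be the corresponding open half-plane of $P$ bounded by $L_0$. Let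
$$K=\{\varsigma e_1+re_2:\ |\varsigma|\le r\},\qquad E_j=K\cap\{1/j\le r\le j\},\quad j\ge2 .$$
Each $E_j$ is a trapezoid with height at least $\frac{\sin\varphi}j>0$ above $P$, hence an admissible emitter. Write $F_j$ for its form factor.

**Step 1: pass to the infinite wedge.** This gives a limit with a scaling symmetry. The sets $E_j$ increase to $K\setminus\{0\}$, so on $H$, by monotone convergence,
$$F_j\uparrow F_\infty(x)=\frac{g(x)}\pi\int_K\frac{h(y)}{\|x-y\|^4}\,dA_y .$$
The limit is positive. It is finite: $x\notin Q$, so the denominator is bounded below, and for $\|y\|\ge2\|x\|$ we have $\|x-y\|\ge\|y\|/2$ and $h(y)\le\|y\|$, so the integrand is at most $16\|y\|^{-3}$, which is integrable at infinity in the plane. Since the origin lies in both planes, $g(\mu x)=\mu g(x)$ and $h(\mu y)=\mu h(y)$ for $\mu>0$. Replacing $x$ by $\mu x$ and substituting $y\mapsto\mu y$ in $K$ multiplies $F_\infty$ by $\mu\cdot\mu\cdot\mu^{-4}\cdot\mu^2=1$. So $F_\infty$ is homogeneous of degree $0$.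

**Step 2: convexity would force a constant.** Let $s>0$ and suppose $F_j^{-s}$ were convex on $H$ for all $j$. Then $\psi=F_\infty^{-s}$ is convex on $H$ and finite, hence continuous on the open set $H$, and homogeneous of degree $0$. Take $x,z\in H$. Since $H$ is a convex cone, $t\mapsto\psi(x+tz)$ is defined and convex on $[0,\infty)$. For $t>0$ it equals $\psi(x/t+z)$, which tends to $\psi(z)$ as $t\to\infty$. A convex function on $[0,\infty)$ with a finite limit at infinity is nonincreasing, because a single increase would force linear growth. So $\psi(x)\ge\psi(z)$. Exchanging $x$ and $z$, $\psi$ is constant, and $F_\infty$ is a positive constant on $H$.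

**Step 3: it is not constant.** We approach $e_1\in L_0$, a boundary point of $H$ away from the lamp. The distance from $e_1$ to $K$ is $1/\sqrt2$. For $x\in H$ with $\|x-e_1\|\le\frac14$ we have $\|x-y\|\ge\frac1{\sqrt2}-\frac14>0$ for all $y\in K$, and $\|x\|\le\frac54$, so the tail bound of Step 1 holds for all $\|y\|\ge\frac52$. Hence the integral stays bounded as $x\to e_1$ within $H$, while $g(x)\to g(e_1)=0$. So $F_\infty(x)\to0$, which contradicts Step 2. Therefore $F_j^{-s}$ is not convex for some $j$. $\square$

Log-concavity of $F$ would make $F^{-s}=\exp(-s\log F)$ convex for every $s>0$, and concavity of a positive power of $F$ implies log-concavity. So for suitable emitters these fail as well.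

## 10. Receivers close to a non-convex emitter

The opening example of two disks has a general form: as the receiver approaches the plane of the lamp, the brightness approaches the indicator function of $E$.

*Proof of (e).* The set $E$ has nonempty interior, since it is nonempty and $E=\overline{\operatorname{int}E}$. If $E$ is convex, U2 holds for every $\delta$ by Theorem 1. Conversely, suppose U2 holds for $(E,P_{\delta_j})$ with $\delta_j\to0$. We show that $E$ is convex. This proves both statements, because validity for all $\delta$ gives it along such a sequence.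

**Step 1: limits of the form factor.** Identify $P_\delta$ with $Q$ by orthogonal projection. Then $g=h=\delta$, and (2) becomes
$$F_\delta(x)=\int_Ek_\delta(x-y)\,dA_y,\qquad k_\delta(z)=\frac{\delta^2}{\pi(|z|^2+\delta^2)^2},$$
$$\int_{|z|<\varepsilon}k_\delta=\int_0^{\varepsilon^2}\frac{\delta^2\,d\xi}{(\xi+\delta^2)^2}=\frac{\varepsilon^2}{\varepsilon^2+\delta^2},\qquad\int_{\mathbb R^2}k_\delta=1 .$$
The middle value is again that of (1) under the center of a disk. If the disk of radius $\varepsilon$ about $p$ lies in $E$, then $\frac{\varepsilon^2}{\varepsilon^2+\delta^2}\le F_\delta(p)\le1$. If the disk of radius $\varepsilon$ about $z$ misses $E$, then $F_\delta(z)\le1-\frac{\varepsilon^2}{\varepsilon^2+\delta^2}$. Hence as $\delta\to0$, $F_\delta\to1$ at each point of $\operatorname{int}E$ and, since $E$ is closed, $F_\delta\to0$ at each point of $Q\setminus E$.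

**Step 2: U2 forces quasi-concavity along lines.** We convert the count of maxima into an inequality that passes to the limit. On a line $L$, $F_{\delta_j}$ is continuous, positive, and tends to $0$ at both ends. Suppose $z$ lies strictly between $p$ and $q$ on $L$, with $F_{\delta_j}(z)<\min(F_{\delta_j}(p),F_{\delta_j}(q))$. On the closed half-line of $L$ from $z$ through $p$ the maximum is attained, because the function tends to $0$ at infinity; and it is not attained at $z$, because the value at $p$ is larger. So it is attained at an interior point of the half-line, which is a local maximum of $F_{\delta_j}|_L$. The half-line through $q$ gives a second one. This contradicts U2. So $F_{\delta_j}(z)\ge\min(F_{\delta_j}(p),F_{\delta_j}(q))$ for $z\in[p,q]$.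

**Step 3: pass to the limit.** For $p,q\in\operatorname{int}E$ and $z\in[p,q]$, Steps 1 and 2 give $\liminf_jF_{\delta_j}(z)\ge1$. If $z$ were outside $E$, the limit would be $0$; hence $z\in E$. For arbitrary $p,q\in E$ choose interior points $p_k\to p$ and $q_k\to q$, which is possible as $E=\overline{\operatorname{int}E}$. Each point $(1-\lambda)p_k+\lambda q_k$ lies in $E$, and $E$ is closed, so $(1-\lambda)p+\lambda q\in E$. Thus $E$ is convex. $\blacksquare$
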